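\title{A counterexample to a conjecture on longest pattern-avoiding subsequences of random permutations}

\begin{abstract}
For a set $T$ of patterns, let $\ell_n^T$ be the length of the longest $T$-avoiding subsequence of a uniformly random permutation of length $n$, and let $L(T)$ be the exponential growth rate of the number of $T$-avoiding permutations. It has been conjectured that $\mathbf E(\ell_n^T)/\sqrt n\to 2\sqrt{L(T)}$ for every proper $T$. We show that this fails for the set of all indecomposable permutations of length $901$. For the set $T_m$ of indecomposable permutations of length $m+1$, the limit exists and its ratio to $\sqrt{L(T_m)}$ tends to $\sqrt e$ as $m\to\infty$. In general $\limsup_n \mathbf E(\ell_n^T)/\sqrt n\le e\sqrt{L(T)}$, and for every $\eta>0$ there is a finite proper $T$ for which the limit is at most $(1+\eta)\sqrt{L(T)}$.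
\end{abstract}

\section{Introduction}\label{sec:intro}

A permutation of length $n$ is a bijection of $\{1,\dots,n\}$, written as a word $\sigma=\sigma_1\cdots\sigma_n$, and $S_n$ is the set of all of them. A sequence $s_1\cdots s_n$ of distinct numbers \emph{contains} the pattern $\tau=\tau_1\cdots\tau_k\in S_k$ if there are indices $i_1<\dots<i_k$ such that $s_{i_p}<s_{i_q}$ exactly when $\tau_p<\tau_q$; otherwise it \emph{avoids} $\tau$. For example, $2413$ contains $312$ (as the subsequence $413$) and avoids $123$. Sets of patterns are always nonempty. A sequence avoids a set $T$ if it avoids every element of $T$, and $S_n(T)$ is the set of $\sigma\in S_n$ that avoid $T$.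

For $\sigma\in S_n$ let $\ell_n^T(\sigma)$ be the length of the longest subsequence of $\sigma$ that avoids $T$. For $T=\{21\}$ this is the length of the longest increasing subsequence. We take $\sigma$ uniformly at random and compare two numbers,
\[
\overline\gamma(T)=\limsup_{n\to\infty}\frac{\mathbf E(\ell_n^T)}{\sqrt n}
\qquad\text{and}\qquad
L(T)=\limsup_{n\to\infty}|S_n(T)|^{1/n}.
\]
The first measures how much of a random permutation can be kept, the second how many shapes the kept part may have. Two facts are known. For every pattern $\tau$ the limit $\lim_n|S_n(\{\tau\})|^{1/n}$ exists and is finite; hence $L(T)<\infty$ for every $T$. For the monotone pattern $\tau=k(k-1)\cdots21$ one has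
\begin{equation}\label{eq:monotone}
\lim_{n\to\infty}\frac{\mathbf E(\ell_n^{\{\tau\}})}{\sqrt n}=2(k-1),\qquad L(\{\tau\})=(k-1)^2 .
\end{equation}
We use the first fact for the finiteness of $L(T)$ and the second only for comparison.

A relation between the two numbers is to be expected. Each of the $\binom nk$ subsequences of length $k$ has a uniformly random pattern, so the expected number of $T$-avoiding subsequences of length $k$ is $\binom nk|S_k(T)|/k!$. This is roughly $(e^2nL(T)/k^2)^k$, which passes from large to small at $k=e\sqrt{L(T)n}$. By \eqref{eq:monotone}, for each monotone pattern the true constant is this threshold with $e$ replaced by $2$. One is led to guess that the same replacement is always correct.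

One degenerate case is set aside. Call $T$ \emph{proper} if it does not contain both an increasing pattern $12\cdots k$ and a decreasing pattern $j\cdots21$. If $T$ contains both, then by the Erd\H{o}s--Szekeres theorem no sequence of more than $(k-1)(j-1)$ distinct numbers avoids $T$, so $\ell_n^T$ is bounded and $L(T)=0$. If $T$ is proper, then all increasing permutations or all decreasing permutations avoid $T$, so $L(T)\ge1$. The following is conjectured in \cite{variations}.

\begin{quote}
\textbf{Conjecture.} \emph{For every proper set $T$ of patterns,}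
\[
\lim_{n\to\infty}\frac{\mathbf E(\ell_n^T)}{\sqrt n}=2\sqrt{L(T)} .
\]
\end{quote}

We disprove it. The \emph{direct sum} $\alpha\oplus\beta$ of $\alpha\in S_j$ and $\beta\in S_k$ is the permutation $\alpha_1\cdots\alpha_j\,(\beta_1+j)\cdots(\beta_k+j)$; in the plot, $\beta$ lies to the right of and above $\alpha$. A permutation is \emph{indecomposable} if it is not of the form $\alpha\oplus\beta$ with $\alpha,\beta$ nonempty. Let $T_m$ be the set of all indecomposable permutations of length $m+1$. Thus $T_1=\{21\}$ and $T_2=\{231,312,321\}$. Logarithms are natural.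

\begin{theorem}\label{thm:explicit}
The set $T=T_{900}$ is finite and proper, and
\[
\limsup_{n\to\infty}\frac{\mathbf E(\ell_n^{T})}{\sqrt n}\le 36<36.39<\frac{60}{\sqrt e}\le 2\sqrt{L(T)} .
\]
In particular the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:general}
\begin{enumerate}
\item[(a)] For every proper $T$, $\limsup_n\mathbf E(\ell_n^T)/\sqrt n\le e\sqrt{L(T)}$.
\item[(b)] The limit $\gamma_m=\lim_n\mathbf E(\ell_n^{T_m})/\sqrt n$ exists for every $m$. As $m\to\infty$, $\gamma_m\sim\sqrt m$ and $L(T_m)\sim m/e$. Hence $\gamma_m/\sqrt{L(T_m)}\to\sqrt e=1.648\ldots$, and the conjecture fails for $T_m$ for all large $m$.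
\item[(c)] For every $\eta>0$ there is a finite proper $T$ for which $\lim_n\mathbf E(\ell_n^T)/\sqrt n$ exists and is at most $(1+\eta)\sqrt{L(T)}$.
\end{enumerate}
\end{theorem}

By (c), no inequality $\overline\gamma(T)\ge c\sqrt{L(T)}$ with a universal constant $c>1$ holds. We make no claim about sets consisting of a single pattern, nor about whether the constant $1$ in (c) is optimal over all $T$.

Here is the reason for (b). The permutations that avoid $T_m$ are the direct sums of permutations of length at most $m$ (Lemma~\ref{lem:structure}). View a random permutation as $n$ random points in a square of side $\sqrt n$, one point per unit area. A $T_m$-avoiding set is a sequence of blocks of at most $m$ points that runs from the lower left to the upper right. For large $m$, a block of $m$ points needs a rectangle of area about $m$. At best this is a square of side $\sqrt m$; about $\sqrt{n/m}$ of these fit along the diagonal, and they hold about $\sqrt{mn}$ points. On the other hand, a block can be any of $m!\approx(m/e)^m$ permutations, so $L(T_m)\approx m/e$. The conjecture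 predicts $2\sqrt{m/e}\approx1.21\sqrt m$ where the geometry allows only $\sqrt m$.

The work lies in the upper bounds, because the blocks are chosen after the points are seen and may exploit dense regions. The first moment bound (Section~\ref{sec:tools}) gives only about $\sqrt{em}$. Section~\ref{sec:sums} treats classes of direct sums. Section~\ref{sec:full} refines the first moment so that each configuration of rectangles is counted once, which gives Theorem~\ref{thm:explicit}. Section~\ref{sec:templates} obtains the sharp asymptotics by a union bound over discretized rectangles, for a wider family in which each block is cut into cells of prescribed capacities. A random choice of the capacities gives (c) in Section~\ref{sec:random}.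

\section{The point model and the first moment bound}\label{sec:tools}

\paragraph{The model.} Let $Q_n=[0,\sqrt n]^2$ and take $n$ independent uniform points in $Q_n$, the \emph{sample points}. Almost surely all $x$-coordinates are distinct, all $y$-coordinates are distinct, and no point lies on the boundary of $Q_n$; we assume this throughout. The \emph{pattern} of a finite set of points is obtained by listing the points from left to right and recording the ranks of their $y$-coordinates. The $y$-coordinates are independent, identically distributed, and independent of the $x$-coordinates, so the pattern of the sample is uniform in $S_n$. Hence $\ell_n^T$ is the largest size of a set of sample points whose pattern avoids $T$. For a measurable set $U\subseteq Q_n$ of area $|U|$, the number $N(U)$ of sample points in $U$ is binomial with parameters $n$ and $|U|/n$, and has mean $|U|$.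

\paragraph{Standard inequalities.} For integers $k\ge1$,
\begin{equation}\label{eq:stirling}
(k/e)^k\le k!\le e\sqrt k\,(k/e)^k .
\end{equation}
The left inequality is $e^k\ge k^k/k!$. The right one holds because $\log k!-\frac12\log k$ is the trapezoidal sum for $\int_1^k\log u\,du=k\log k-k+1$ and $\log$ is concave. \emph{Hoeffding's inequality}: if $X$ is a sum of $N$ independent random variables, each with values in an interval of length $b$, then $\Pr(X-\mathbf EX\ge z)$ and $\Pr(X-\mathbf EX\le-z)$ are at most $\exp(-2z^2/(Nb^2))$ for $z>0$. \emph{Bernstein's inequality}: if $X$ is binomial with mean $\mu$, then $\Pr(X\ge\mu+z)\le\exp\bigl(-z^2/(2(\mu+z/3))\bigr)$ for $z>0$.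

A \emph{composition} of $K$ is a sequence $(k_1,\dots,k_t)$ of positive integers with sum $K$; there are $2^{K-1}$ of them. If $\omega_1,\dots,\omega_m\ge0$ have sum $\rho<1$, then
\begin{equation}\label{eq:comp}
\sum_{(k_1,\dots,k_t)}\ \prod_{i=1}^t\omega_{k_i}\le\sum_{t\ge1}\rho^t=\frac{\rho}{1-\rho},
\end{equation}
where the left sum runs over the compositions of a fixed $K$ with parts at most $m$: those with $t$ parts index some of the terms in the expansion of $\rho^t$.

\begin{lemma}\label{lem:first}
For every $T$ and all $k,n\ge1$,
\[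
\Pr(\ell_n^T\ge k)\le\binom nk\frac{|S_k(T)|}{k!}\le\Bigl(\frac{e^2n}{k^2}\Bigr)^k|S_k(T)| .
\]
\end{lemma}

\begin{proof}
A subsequence of a $T$-avoiding sequence avoids $T$, so if $\ell_n^T\ge k$ then some subsequence of length exactly $k$ avoids $T$. For each set of $k$ positions this happens with probability $|S_k(T)|/k!$. The second inequality follows from $\binom nk\le n^k/k!$ and \eqref{eq:stirling}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Let $L=L(T)<\infty$ and $\eta>0$. For all large $k$ we have $|S_k(T)|\le(L+\eta)^k$. Put $k=\lceil(1+\eta)e\sqrt{(L+\eta)n}\,\rceil$. For large $n$, Lemma~\ref{lem:first} gives $\Pr(\ell_n^T\ge k)\le(e^2n(L+\eta)/k^2)^k\le(1+\eta)^{-2k}$. Since $\ell_n^T\le n$, we get $\mathbf E(\ell_n^T)\le k+n(1+\eta)^{-2k}$, and the last term tends to $0$ because $k$ grows like $\sqrt n$. So $\overline\gamma(T)\le(1+\eta)e\sqrt{L+\eta}$. Let $\eta\to0$.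
\end{proof}

\section{Direct sums of bounded blocks}\label{sec:sums}

All our examples come from one construction: fix a finite family $D$ of allowed blocks, and allow all direct sums of them. To use such a class we must describe it by finitely many forbidden patterns. The forbidden patterns are indecomposable, and the point is that short ones suffice. This rests on a description of indecomposability by a graph.

The \emph{inversion graph} of $\kappa\in S_k$ has the positions $1,\dots,k$ as vertices, and $p<q$ are adjacent when $\kappa_p>\kappa_q$. The inversion graph of the pattern of a subsequence is the subgraph induced on its positions.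

\begin{lemma}\label{lem:graph}
A permutation is indecomposable if and only if its inversion graph is connected. An indecomposable permutation of length $k$ contains an indecomposable pattern of each length $1,\dots,k$.
\end{lemma}

\begin{proof}
If $\kappa=\alpha\oplus\beta$, no edge joins a position of $\alpha$ to a position of $\beta$, so the graph is disconnected. For the converse we first show that components are intervals. Suppose $i<j<k'$, with $i,k'$ in a component $C$ and $j\notin C$. A path in $C$ from $i$ to $k'$ does not visit $j$, so it has an edge between some $p<j$ and some $q>j$, and $\kappa_p>\kappa_q$. But $j$ is adjacent to neither $p$ nor $q$, so $\kappa_p<\kappa_j<\kappa_q$, a contradiction. If there are at least two components, let $\{1,\dots,s\}$ be the first. No edge leaves it, so $\kappa_p<\kappa_q$ whenever $p\le s<q$, and $\kappa$ is decomposable.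

A connected graph with at least two vertices remains connected after deleting a leaf of a spanning tree. Repeating such deletions gives the second statement.
\end{proof}

\begin{lemma}\label{lem:structure}
Let $D$ be a finite set of permutations that contains $1$ and contains every nonempty pattern of each of its elements. Let $\mu$ be the largest length of an element of $D$, and let $T_D$ be the set of indecomposable permutations of length at most $\mu+1$ that are not in $D$. Then $T_D$ is finite, nonempty, and proper, and the permutations that avoid $T_D$ are exactly the direct sums of elements of $D$. If $D=S_1\cup\dots\cup S_m$, then $T_D=T_m$.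
\end{lemma}

\begin{proof}
The set $T_D$ is finite and contains $(\mu+1)\cdots21$. It contains no increasing pattern, since $1\in D$ and $12\cdots k$ is decomposable for $k\ge2$. So $T_D$ is proper. The last assertion is immediate from the definitions.

Let $\sigma$ be a direct sum of elements of $D$, and let $\rho$ be an indecomposable pattern of $\sigma$. An occurrence of $\rho$ that met two summands would split $\rho$ as a direct sum, so the occurrence lies in one summand. As $D$ is closed under patterns, $\rho\in D$. Thus $\sigma$ avoids $T_D$.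

Conversely, suppose $\sigma$ is not a direct sum of elements of $D$. Write $\sigma$ as a direct sum of indecomposable permutations; one of them, $\kappa$, is not in $D$. If $\kappa$ has length at most $\mu+1$, then $\kappa\in T_D$. Otherwise, by Lemma~\ref{lem:graph}, $\kappa$ contains an indecomposable pattern of length $\mu+1$, which is too long to be in $D$ and so lies in $T_D$. In both cases $\sigma$ contains an element of $T_D$.
\end{proof}

A \emph{chain} is a sequence $B_1,\dots,B_t$ of nonempty sets of points, the \emph{blocks}, such that every point of $B_i$ lies to the left of and below every point of $B_{i+1}$. By Lemma~\ref{lem:structure}, $\ell_n^{T_D}$ is the largest total size of a chain of sample points whose blocks have patterns in $D$. For $T_m$ the only condition is $|B_i|\le m$.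

\begin{example}\label{ex:small}
For $m=1$ the blocks are single points, chains are increasing subsequences, $L(T_1)=1$, and $\gamma_1=2$ by \eqref{eq:monotone}; the conjecture holds. For $m=2$ the avoiders are the direct sums of copies of $1$ and $21$. They correspond to compositions of $n$ with parts $1$ and $2$, so their number satisfies the Fibonacci recurrence and $L(T_2)=(1+\sqrt5)/2$.
\end{example}

The conjecture asserts in particular that a limit exists. For $T_D$ it does, because the class of avoiders is closed under $\oplus$.

\begin{lemma}\label{lem:limit}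
For $D$ as in Lemma~\ref{lem:structure}, the limit $\lim_n\mathbf E(\ell_n^{T_D})/\sqrt n$ exists and is finite.
\end{lemma}

\begin{proof}
Write $\ell_n=\ell_n^{T_D}$ and $\ell_0=0$. The number of points in a subsquare is random, so it is convenient to pass to a Poisson process of rate $1$. Its restriction to a square of side $a$ consists of $N$ independent uniform points, where $N$ is a Poisson variable of mean $a^2$ independent of them. Let $\Psi(a)$ be the expected largest size of a $T_D$-avoiding set of points of the process in a square of side $a$. Then $\Psi(a)=\mathbf E(\ell_N)\le a^2$. A chain in $[0,a]^2$ followed by a chain in $[a,a+b]^2$ is a chain in $[0,a+b]^2$, so $\Psi(a+b)\ge\Psi(a)+\Psi(b)$. As $\Psi\ge0$, this gives $\Psi(a)\ge\lfloor a/b\rfloor\Psi(b)$ for all $a\ge b>0$, and therefore $\Psi(a)/a\to\gamma:=\sup_b\Psi(b)/b\in[0,\infty]$.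

The sequence $\mathbf E(\ell_n)$ is nondecreasing, since the first $n$ entries of a uniform permutation of length $n+1$ have a uniform pattern. Fix $\delta\in(0,1)$. Let $N$ be Poisson with mean $\mu=(1-\delta)n$. Using $\ell_N\le N$, the identity $\mathbf E[N;N>n]=\mu\Pr(N\ge n)$, and Chebyshev's inequality,
\[
\Psi(\sqrt\mu)\le\mathbf E(\ell_n)+\mathbf E[N;N>n]\le\mathbf E(\ell_n)+\frac{\mu^2}{(\delta n)^2}\le\mathbf E(\ell_n)+\delta^{-2}.
\]
Hence $\liminf_n\mathbf E(\ell_n)/\sqrt n\ge\gamma\sqrt{1-\delta}$, and $\gamma<\infty$ by Theorem~\ref{thm:general}(a). Now let $N$ be Poisson with mean $\mu=(1+\delta)n$. Then $\Psi(\sqrt\mu)\ge\Pr(N\ge n)\mathbf E(\ell_n)$ and $\Pr(N<n)\le\mu/(\delta n)^2\to0$, so $\limsup_n\mathbf E(\ell_n)/\sqrt n\le\gamma\sqrt{1+\delta}$. Let $\delta\to0$.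
\end{proof}

\begin{lemma}\label{lem:growth}
If $D$ is as in Lemma~\ref{lem:structure} and contains $N$ permutations of length $m'$, then $L(T_D)\ge N^{1/m'}$.
\end{lemma}

\begin{proof}
Direct sums of $t$ of these permutations avoid $T_D$ and have length $m't$. The summands can be read off from consecutive groups of $m'$ positions, so the $N^t$ sums are distinct.
\end{proof}

We can now prove everything in Theorem~\ref{thm:general}(b) except the upper bound on $\gamma_m$, which exists by Lemma~\ref{lem:limit}.

\begin{proposition}\label{prop:easy}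
\begin{enumerate}
\item[(i)] $|S_k(T_m)|\le(2m)^k$ for all $k,m\ge1$.
\item[(ii)] $L(T_m)\ge m/e$ for all $m\ge1$, and $L(T_m)\sim m/e$ as $m\to\infty$.
\item[(iii)] $\gamma_m\ge\sqrt m-\frac12$ for all $m\ge1$.
\end{enumerate}
\end{proposition}

\begin{proof}
Every avoider is obtained by choosing the lengths of the summands and then the summands, so
\begin{equation}\label{eq:count}
|S_k(T_m)|\le\sum_{(k_1,\dots,k_t)}\ \prod_ik_i!\,,
\end{equation}
the sum running over compositions of $k$ with parts at most $m$.

(i) There are fewer than $2^k$ compositions, and $\prod_ik_i!\le\prod_im^{k_i}=m^k$.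

(ii) Lemma~\ref{lem:growth} and \eqref{eq:stirling} give $L(T_m)\ge(m!)^{1/m}\ge m/e$. For the upper bound, let $x>0$ satisfy $\sum_{j=1}^mj!\,x^j\le\frac12$. Multiplying \eqref{eq:count} by $x^k$ and applying \eqref{eq:comp} with $\omega_j=j!\,x^j$ gives $|S_k(T_m)|x^k\le1$, so $L(T_m)\le1/x$. Fix $\delta\in(0,1)$ and take $x=(1-\delta)e/m$. By \eqref{eq:stirling}, $j!\,x^j\le e\sqrt j\,((1-\delta)j/m)^j$. With $y=m^{-1/2}$, the terms with $j\le\sqrt m$ sum to at most $e\sum_{j\ge1}jy^j=ey/(1-y)^2$. The terms with $\sqrt m<j\le m$ sum to at most $e\sqrt m\sum_{j>\sqrt m}(1-\delta)^j\le e\sqrt m\,(1-\delta)^{\sqrt m}/\delta$. Both bounds tend to $0$ as $m\to\infty$. So $L(T_m)\le m/((1-\delta)e)$ for large $m$, for every $\delta$.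

(iii) Place $\lfloor\sqrt{n/m}\rfloor$ open squares of side $\sqrt m$ corner to corner along the diagonal of $Q_n$. From a square with $N$ sample points take $\min(m,N)$ of them. The nonempty sets so obtained form a chain with blocks of size at most $m$. Here $N$ is binomial with mean $m$ and variance at most $m$, and $\min(m,N)=\frac12(m+N-|N-m|)$, so $\mathbf E\min(m,N)=m-\frac12\mathbf E|N-m|\ge m-\frac12\sqrt m$. Multiply by $\lfloor\sqrt{n/m}\rfloor$, divide by $\sqrt n$, and let $n\to\infty$.
\end{proof}

\section{Full chains and the explicit counterexample}\label{sec:full}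

By Theorem~\ref{thm:general}(a) and Proposition~\ref{prop:easy}(ii), the first moment bounds $\gamma_m$ by about $\sqrt{em}$, which exceeds the conjectured $2\sqrt{m/e}$. To see where it loses, let $N$ be Poisson with mean $A$, the number of points in a rectangle of area $A$. The expected number of $m$-point blocks in the rectangle is $\mathbf E\binom Nm=A^m/m!$, which on the exponential scale reaches $1$ already at $A=m/e$. But $\Pr(N=m)=e^{-A}A^m/m!$ is exponentially small in $m$ unless $A$ is close to $m$. The expectation is carried by rare rectangles with many more than $m$ points, each counted $\binom Nm$ times. The remedy is to count only blocks that use all the points of their rectangle, which restores the factor $e^{-A}$.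

\subsection{Full chains}

Fix $m$. For a finite nonempty set $B$ of points let $\mathrm{box}(B)$ be the smallest closed axis-parallel rectangle containing $B$. In a chain, each box lies strictly to the left of and below the next one. A chain of sample points is \emph{full} if, for every $i$, $|B_i|\le m$ and $\mathrm{box}(B_i)$ contains no sample point outside $B_i$; see Figure~\ref{fig:chain}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw (0,0) rectangle (6,6);
\draw[fill=gray!20] (0.5,0.6) rectangle (2,1.8);
\draw[fill=gray!20] (3.4,3.1) rectangle (5.3,5.2);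
\foreach \p in {(0.5,1.3),(1.2,1.8),(2,0.6),(2.7,2.4),(3.4,4.3),(4.1,3.1),(4.6,5.2),(5.3,3.8)}
  \fill \p circle (2.5pt);
\foreach \p in {(0.8,3.5),(1.6,5.0),(2.4,1.0),(2.9,4.7),(3.8,1.5),(4.9,0.3),(5.6,2.2)}
  \draw \p circle (2.5pt);
\foreach \x in {0,0.5,2,2.7,3.4,5.3} \draw (\x,-0.1) -- (\x,-0.35);
\draw (0,-0.22) -- (5.3,-0.22);
\foreach \x/\t in {0.25/u_1,1.25/w_1,2.35/u_2,3.05/u_3,4.35/w_3}
  \node at (\x,-0.6) {$\t$};
\end{tikzpicture}
\caption{A full chain with three blocks of sizes $3,1,4$ (filled points). Each block lies to the left of and below the next, and no other sample point (open circles) lies in the bounding box of a block. The horizontal gaps $u_i$ and box widths $w_i$ are marked; the one-point block has $w_2=0$.}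
\label{fig:chain}
\end{figure}

\begin{lemma}\label{lem:full}
If $\ell_n^{T_m}\ge K\ge1$, there is a full chain with exactly $K$ points.
\end{lemma}

\begin{proof}
Take a chain with blocks of size at most $m$ and the largest total size $\ell_n^{T_m}$. Replacing a block $B_i$ by any nonempty set of sample points in $\mathrm{box}(B_i)$ leaves a chain. If $|B_i|<m$, then $\mathrm{box}(B_i)$ contains no further sample point, since adding one to $B_i$ would contradict maximality. If $|B_i|=m$, replace $B_i$ by the set $B_i'$ of the $m$ leftmost sample points of $\mathrm{box}(B_i)$. A sample point in $\mathrm{box}(B_i')$ lies in $\mathrm{box}(B_i)$ and not to the right of all of $B_i'$, so it belongs to $B_i'$. This gives a full chain with $\ell_n^{T_m}$ points. Deleting the leftmost point of the first block keeps the chain full: either the block disappears, or its new box lies in the old one and strictly to the right of the deleted point. Repeat until $K$ points remain.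
\end{proof}

In counting full chains, the blocks interact only through the constraint that they fit into $Q_n$ one after another. We replace this constraint by exponential weights with a parameter $\lambda$, and the constraint on the total size by weights with a parameter $\zeta$; the count then factorizes over the blocks. For $\lambda>0$ and $c\in(0,1]$ put $\Phi_1(c)=1$ and
\[
\Phi_k(c)=\frac{k^2(k-1)^2}{k!}\int_0^\infty\!\!\int_0^\infty(wh)^{k-2}e^{-cwh-\lambda(w+h)}\,dw\,dh\qquad(k\ge2),
\]
and write $\Phi_k=\Phi_k(1)$.

\begin{proposition}\label{prop:weighted}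
Let $m\ge1$ and $\lambda,\zeta>0$. If $\rho:=\lambda^{-2}\sum_{k=1}^me^{\zeta k}\Phi_k<1$, then $\overline\gamma(T_m)\le2\lambda/\zeta$.
\end{proposition}

\begin{proof}
Let $1\le K<n$ and $c=1-K/n$. We bound the expected number of full chains with $K$ points.

Fix a composition $(k_1,\dots,k_t)$ of $K$ with parts at most $m$. Number the sample points $1,\dots,n$. There are at most $n^K/\prod_ik_i!$ ways to choose disjoint index sets of sizes $k_1,\dots,k_t$. Fix one. The $K$ chosen points have joint density $n^{-K}$ on $Q_n^K$. Given that they form a chain whose boxes, which are disjoint, have areas $A_1,\dots,A_t$, the other $n-K$ points miss all boxes with probability $(1-\sum_iA_i/n)^{n-K}\le e^{-c\sum_iA_i}$. So the expected number of full chains with block sizes $k_1,\dots,k_t$ is at most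
\begin{equation}\label{eq:integral}
\frac1{\prod_ik_i!}\int e^{-c\sum_iA_i},
\end{equation}
the integral being with respect to Lebesgue measure over the configurations in $Q_n^K$ that form a chain.

The integrand and the domain depend only on the boxes. For $k\ge2$ real numbers with minimum $x$ and maximum $x+w$, there are $k(k-1)$ choices for the indices of the minimum and the maximum, and the other $k-2$ numbers range over an interval of length $w$. So Lebesgue measure on $\mathbf R^k$ is carried to $k(k-1)w^{k-2}\,dx\,dw$. Applying this to both coordinates, Lebesgue measure on configurations of $k\ge2$ points is carried to $k^2(k-1)^2(wh)^{k-2}\,dx\,dy\,dw\,dh$, where $(x,y)$ is the lower left corner of the box and $w,h$ are its sides. For $k=1$ the measure is $dx\,dy$ and $w=h=0$.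

Let the $i$-th box have corner $(x_i,y_i)$ and sides $w_i,h_i$. Replace the corners by the gaps $u_1=x_1$, $u_i=x_i-x_{i-1}-w_{i-1}$ and $v_1=y_1$, $v_i=y_i-y_{i-1}-h_{i-1}$; for fixed sides this change of variables is triangular with Jacobian $1$. On the domain, all gaps are nonnegative, $\sum_i(u_i+w_i)\le\sqrt n$, and $\sum_i(v_i+h_i)\le\sqrt n$. Multiply the integrand by
\[
e^{\lambda(\sqrt n-\sum_i(u_i+w_i))}\,e^{\lambda(\sqrt n-\sum_i(v_i+h_i))}\ge1
\]
and extend the integration to all nonnegative values of the variables. Each gap contributes $\int_0^\infty e^{-\lambda u}\,du=\lambda^{-1}$, and \eqref{eq:integral} is at most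
\[
e^{2\lambda\sqrt n}\prod_i\lambda^{-2}\Phi_{k_i}(c)=e^{2\lambda\sqrt n-\zeta K}\prod_i\lambda^{-2}e^{\zeta k_i}\Phi_{k_i}(c).
\]
The substitution $w=w'/\sqrt c$, $h=h'/\sqrt c$ turns the integrand of $\Phi_k(c)$ into $c^{-(k-1)}(w'h')^{k-2}e^{-w'h'-\lambda(w'+h')/\sqrt c}$, and $\lambda/\sqrt c\ge\lambda$. Hence $\Phi_k(c)\le c^{-(k-1)}\Phi_k$, and the weights $\lambda^{-2}e^{\zeta k}\Phi_k(c)$, $1\le k\le m$, sum to at most $c^{-m}\rho$.

Fix $\rho'\in(\rho,1)$ and take $K=\lceil(2\lambda\sqrt n+2\log n)/\zeta\rceil$. Then $c\to1$, so $c^{-m}\rho\le\rho'$ for large $n$. Lemma~\ref{lem:full} and \eqref{eq:comp} give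
\[
\Pr(\ell_n^{T_m}\ge K)\le\frac{\rho'}{1-\rho'}\,e^{2\lambda\sqrt n-\zeta K}\le\frac{\rho'}{1-\rho'}\,n^{-2}.
\]
Thus $\mathbf E(\ell_n^{T_m})\le K+O(1/n)$, and $K/\sqrt n\to2\lambda/\zeta$.
\end{proof}

\begin{example}
For $m=1$ the condition is $e^\zeta<\lambda^2$. With $\lambda=e$ and $\zeta\uparrow2$ we get $\gamma_1\le e$, the first moment bound. Nothing is gained, because the boxes have area $0$.
\end{example}

The gain comes from large blocks. If the factor $e^{-wh}$ is dropped, $\Phi_k$ becomes $k!/\lambda^{2k-2}$ (see \eqref{eq:smallk} below). The term $k=m$ of $\rho$ is then roughly $(me^{\zeta-1}/\lambda^2)^m$, which forces $2\lambda/\zeta\gtrsim2\sqrt m\,e^{(\zeta-1)/2}/\zeta\ge\sqrt{em}$, with equality at $\zeta=2$. With the factor, the integrand contains the Poisson weight $A^{k-2}e^{-A}/(k-2)!$ of the area $A=wh$, which favors $A\approx k$, and then $w+h\ge2\sqrt A\approx2\sqrt k$. So $e^{\zeta k}\Phi_k$ behaves roughly like $e^{\zeta k-2\lambda\sqrt k}$, which is small for all $k\le m$ when $2\lambda/\zeta>\sqrt m$. For $m=900$ the value $2\lambda/\zeta$ must therefore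 lie between $\sqrt m=30$ and $2\sqrt{m/e}=36.39\ldots$. We take $\lambda=6$ and $\zeta=\frac13$. The size of $m$ is what allows the exponential to absorb the lower-order factors.

\subsection{The case $m=900$}

\begin{lemma}\label{lem:numerics}
For $\lambda=6$ we have $\sum_{k=1}^{900}e^{k/3}\Phi_k<2$.
\end{lemma}

\begin{proof}
We use one bound for small $k$ and another for large $k$.

\emph{Small $k$.} Let $k\ge2$. Dropping $e^{-wh}$ and using $\int_0^\infty w^{k-2}e^{-\lambda w}\,dw=(k-2)!/\lambda^{k-1}$,
\begin{equation}\label{eq:smallk}
\Phi_k\le\frac{k^2(k-1)^2((k-2)!)^2}{k!\,\lambda^{2k-2}}=\frac{k!}{\lambda^{2k-2}}=\frac{k!}{36^{k-1}} .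
\end{equation}

\emph{Large $k$.} Let $k\ge3$, $p=k-2$, $A=wh$. Note that $k^2(k-1)^2/k!=k(k-1)/p!$. A function of $A$ alone is not integrable over the quadrant, so we keep a small part of the weight for the integration: since $w+h\ge2\sqrt A$,
\[
6(w+h)\ge2\lambda'\sqrt A+0.3(w+h),\qquad\lambda'=5.7 .
\]
As $\iint e^{-0.3(w+h)}\,dw\,dh=1/0.09$, we obtain
\[
\Phi_k\le\frac{k(k-1)}{0.09}\,\sup_{A>0}\ \frac{A^pe^{-A}}{p!}\,e^{-2\lambda'\sqrt A}.
\]
Write $A=\beta^2p$. By $p!\ge(p/e)^p$, the expression under the supremum is at most $e^{-E}$, where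
\[
E=p\,g(\beta)+2\lambda'\beta\sqrt p,\qquad g(\beta)=\beta^2-1-2\log\beta\ge0 .
\]
For $\beta>1$ we have $E\ge2\lambda'\sqrt p$. For $0<\beta\le1$ we have $g(\beta)\ge2(1-\beta)^2$, because the difference vanishes at $\beta=1$ and has derivative $2\beta-2/\beta+4(1-\beta)=-2(1-\beta)^2/\beta\le0$. With $s=\sqrt p\,(1-\beta)$ this gives $E\ge2\lambda'\sqrt p+2s^2-2\lambda's\ge2\lambda'\sqrt p-\lambda'^2/2$. Since $2\lambda'=11.4$ and $\lambda'^2/2=16.245$,
\begin{equation}\label{eq:largek}
e^{k/3}\Phi_k\le\frac{k(k-1)}{0.09}\,e^{\varphi(k)},\qquad\varphi(k)=\frac k3-11.4\sqrt{k-2}+16.245 .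
\end{equation}

\emph{The sum.} The term $k=1$ is $e^{1/3}<1.4$.

For $2\le k\le24$ use \eqref{eq:smallk}: the $k$-th term is at most $a_k=36\,k!\,\theta^k$ with $\theta=e^{1/3}/36<0.03878$. Here $a_2=72\theta^2<0.11$, $a_3=3\theta a_2<0.013$, and $a_{k+1}/a_k=(k+1)\theta<1$ for $k+1\le24$. These terms sum to less than $0.11+22\cdot0.013<0.4$.

For $25\le k\le900$ use \eqref{eq:largek}. The function $\varphi$ is convex, so it is bounded on $[25,900]$ by its larger endpoint value. From $\sqrt{23}>4.795$ we get $\varphi(25)<8.334-54.66+16.245<-30$. From $\sqrt{898}>29.966$ we get $\varphi(900)<300-341.6+16.25<-25.3$. Also $k(k-1)/0.09<9\cdot10^6$. The $876$ terms sum to less than $7.9\cdot10^9e^{-25.3}$, and this is below $0.1$ because $\log(7.9\cdot10^{10})<2.07+23.03<25.3$.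

The total is less than $1.4+0.4+0.1<2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
The set $T_{900}$ is finite and proper by Lemma~\ref{lem:structure}. With $\lambda=6$ and $\zeta=\frac13$, Lemma~\ref{lem:numerics} gives $\rho<2/36<1$, so $\overline\gamma(T_{900})\le2\lambda/\zeta=36$ by Proposition~\ref{prop:weighted}. By Proposition~\ref{prop:easy}(ii), $2\sqrt{L(T_{900})}\ge2\sqrt{900/e}=60/\sqrt e>36.39$.
\end{proof}

\section{Capacity templates}\label{sec:templates}

To push the ratio $\overline\gamma(T)/\sqrt{L(T)}$ below $\sqrt e$, we look for families of blocks that remain numerous but are hard to find among random points. Cut a rectangle into vertical strips of widths $x_a$ and horizontal strips of heights $y_b$. The cell $(a,b)$ receives about $x_ay_b$ sample points, a table of product form. If a block may have only a prescribed number of points in each cell, and the prescribed table is far from every product table, then any rectangle either wastes points in some cells or leaves others unfilled. The price is a smaller number of allowed blocks. This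 section quantifies both effects.

\subsection{Definitions and examples}

A \emph{template} is a matrix $P=(p_{ab})_{1\le a,b\le r}$ with nonnegative entries of sum $1$. Let $R_a=\sum_bp_{ab}$ and $C_b=\sum_ap_{ab}$. For vectors $x,y\in[0,\infty)^r$ write $X=\sum_ax_a$ and $Y=\sum_by_b$. Put
\[
\Lambda(P)=\sup_{x,y\in[0,\infty)^r\setminus\{0\}}\frac{\sum_{a,b}\min(p_{ab},x_ay_b)}{\sqrt{XY}},
\qquad
I(P)=\sum_{p_{ab}>0}p_{ab}\log\frac{p_{ab}}{R_aC_b}.
\]
The numerator in $\Lambda(P)$ is at most $\min(1,XY)\le\sqrt{XY}$, so $\Lambda(P)\le1$. In units where the capacities sum to $1$, the number $\Lambda(P)$ is the best yield of usable points per unit of the geometric mean of the sides, and $I(P)$ will be the loss in the logarithm of the growth rate.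

For $m\ge r^2$ let $q_{ab}=\lfloor mp_{ab}\rfloor$. Let $D(P,m)$ be the set of nonempty permutations whose plot can be cut by $r-1$ vertical and $r-1$ horizontal lines, which may coincide, so that the cell in the $a$-th vertical strip and the $b$-th horizontal strip contains at most $q_{ab}$ points, for all $a,b$. Deleting points preserves this condition, so $D(P,m)$ is closed under patterns. All lengths are at most $\sum q_{ab}\le m$. Some entry satisfies $p_{ab}\ge r^{-2}$, so $q_{ab}\ge1$ and $1\in D(P,m)$. Thus Lemma~\ref{lem:structure} applies; let $T_{P,m}=T_{D(P,m)}$. For $r=1$ and $P=(1)$ we have $T_{P,m}=T_m$.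

\begin{proposition}\label{prop:A}
$\displaystyle\limsup_{m\to\infty}\ \overline\gamma(T_{P,m})/\sqrt m\le\Lambda(P)$.
\end{proposition}

\begin{proposition}\label{prop:B}
$\displaystyle\liminf_{m\to\infty}\ L(T_{P,m})/m\ge e^{-1-I(P)}$.
\end{proposition}

Dividing the first bound by the square root of the second gives
\begin{equation}\label{eq:ratio}
\limsup_{m\to\infty}\frac{\overline\gamma(T_{P,m})}{\sqrt{L(T_{P,m})}}\le\Lambda(P)\,e^{(1+I(P))/2}.
\end{equation}

\begin{example}\label{ex:templates}
(1) If $p_{ab}=r^{-2}$ for all $a,b$, then $I(P)=0$, and $\Lambda(P)=1$ by taking $x_a=y_b=1/r$. The right side of \eqref{eq:ratio} is $\sqrt e$.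

(2) If $p_{aa}=1/r$ for all $a$, then $I(P)=\log r$. From $\min(1/r,x_ay_a)\le\sqrt{x_ay_a/r}$ and the Cauchy--Schwarz inequality, $\Lambda(P)\le r^{-1/2}$, with equality at $x_a=y_a=r^{-1/2}$. The two effects cancel and the right side is again $\sqrt e$.

(3) Between these extremes there is a gain, already for $r=2$. Let $p_{11}=p_{22}=\frac25$ and $p_{12}=p_{21}=\frac1{10}$. Then $R_a=C_b=\frac12$ and $I(P)=\frac45\log1.6+\frac15\log0.4=\frac15\log(1.6^4\cdot0.4)<\log\frac54$, since $1.6^4\cdot0.4<2.63<(5/4)^5$. Let $F$ be the numerator in $\Lambda(P)$ and $Z=\sqrt{XY}$. If $Z\le\frac78$, then $F\le Z^2\le\frac78Z$. If $Z>\frac78$, bound the off-diagonal terms by their capacities and the diagonal terms as in (2): $F\le\frac15+\sqrt{2/5}\,Z\le(\frac8{35}+0.633)Z<\frac78Z$. So $\Lambda(P)^2e^{I(P)}<\frac{49}{64}\cdot\frac54<1$, and the right side of \eqref{eq:ratio} is less than $\sqrt e$.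
\end{example}

\subsection{The growth rate}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
Let $R'_a=\sum_bq_{ab}$, $C'_b=\sum_aq_{ab}$, and $m'=\sum q_{ab}$, so that $m-r^2\le m'\le m$. Divide the positions $1,\dots,m'$ into consecutive groups of sizes $R'_1,\dots,R'_r$ and the values into consecutive groups of sizes $C'_1,\dots,C'_r$. The permutations of length $m'$ with exactly $q_{ab}$ points in cell $(a,b)$ belong to $D(P,m)$. To build one, distribute the positions of group $a$ among the cells $(a,b)$, distribute the values of group $b$ among the cells $(a,b)$, and match positions with values in each cell. Their number is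
\[
N=\prod_a\frac{R'_a!}{\prod_bq_{ab}!}\ \prod_b\frac{C'_b!}{\prod_aq_{ab}!}\ \prod_{a,b}q_{ab}!=\frac{\prod_aR'_a!\,\prod_bC'_b!}{\prod_{a,b}q_{ab}!}.
\]
If $p>0$ is fixed and $k=mp+O(1)$, then \eqref{eq:stirling} gives $\log k!=mp\log m+mp\log p-mp+O(\log m)$. Apply this to $q_{ab}$, $R'_a$, $C'_b$ with $p=p_{ab},R_a,C_b$; where $p=0$, the integer is $0$ and contributes nothing. Each of the three families of $p$ sums to $1$, so
\[
\log N=m\log m-m+m\Bigl(\sum_aR_a\log R_a+\sum_bC_b\log C_b-\sum_{a,b}p_{ab}\log p_{ab}\Bigr)+O(\log m),
\]
and the bracket equals $-I(P)$. Since $m'=m+O(1)$, Lemma~\ref{lem:growth} gives $\log L(T_{P,m})\ge(\log N)/m'=\log m-1-I(P)+o(1)$.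
\end{proof}

\subsection{The upper bound}

For cells fixed in advance, Proposition~\ref{prop:A} would follow from concentration of the number of points and the definition of $\Lambda(P)$. The difficulty is that the cells depend on the sample, so we need a union bound over their positions. The bound succeeds because of a difference of scales. About $\sqrt{n/m}$ blocks matter, and each is described by boundedly many lines to a precision of order $\sqrt m$, so there are $e^{O(\sqrt{n/m})}$ configurations. An excess of order $\sqrt{mn}$ points in a fixed region has probability $e^{-c\sqrt{mn}}$, and the second exponent is larger by a factor of order $m$. Two things must be arranged. Small blocks may be too numerous for this count, so we discard them. Rounding the lines misplaces some points, so we confine these to a region of small area.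

\begin{proof}[Proof of Proposition~\ref{prop:A}]
Fix $\eta\in(0,1]$ and an integer $m\ge m_0:=\max(r^2,144r\eta^{-3})$; in particular $\eta m\ge1$. Let $n\ge m$. Write $\ell=\ell_n^{T_{P,m}}$ and take a chain with $\ell$ points whose blocks have patterns in $D(P,m)$.

\emph{Step 1: discarding small blocks.} For $M\ge1$ and $k=\lceil4\sqrt{Mn}\,\rceil$, Lemma~\ref{lem:first} and Proposition~\ref{prop:easy}(i) give $\Pr(\ell_n^{T_M}\ge k)\le(2e^2/16)^k\le0.93^{4\sqrt n}$. Let $\mathcal E_1$ be the event that $\ell_n^{T_M}\ge4\sqrt{Mn}$ for $M=m$ or for $M=M_0:=\lceil\eta m\rceil\le2\eta m$. Then $\Pr(\mathcal E_1)\le2\cdot0.93^{4\sqrt n}$. Suppose $\mathcal E_1$ fails. All blocks have at most $m$ points, so $\ell<4\sqrt{mn}$. The blocks with at most $M_0$ points form a chain of the kind counted by $\ell_n^{T_{M_0}}$, so together they have fewer than $4\sqrt{2\eta mn}$ points. The other blocks, the \emph{big} ones, have more than $\eta m$ points each, so their number $t$ is at most $t_0:=4\eta^{-1}\sqrt{n/m}$. Denote them by $B_1,\dots,B_t$, in order.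

\emph{Step 2: rounding the lines.} Cut each $B_i$ as in the definition of $D(P,m)$. We realize the cut by numbers $x_{i,0}\le\dots\le x_{i,r}$ in $[0,\sqrt n]$. Let $x_{i,0}$ be the least $x$-coordinate in $B_i$, let $x_{i,r}=x_{i+1,0}$ for $i<t$ and $x_{t,r}=\sqrt n$, and for $0<a<r$ let $x_{i,a}$ be the least $x$-coordinate of a point of $B_i$ in the strips $a+1,\dots,r$, or $x_{i,r}$ if these strips are empty. Define $y_{i,b}$ in the same way from the $y$-coordinates. Then $B_i$ is covered by the cells $[x_{i,a-1},x_{i,a})\times[y_{i,b-1},y_{i,b})$, with at most $q_{ab}$ of its points in cell $(a,b)$.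

Let $d=\lceil r\eta^{-1}\sqrt{n/m}\,\rceil\le2r\eta^{-1}\sqrt{n/m}$ and $s=\sqrt n/d\le\eta\sqrt m/r$. Round each $x_{i,a}$ and $y_{i,b}$ down to a multiple of $s$, and mark the result by a tilde. Rounding preserves weak order, so the rounded cells
\[
Z_{iab}=[\tilde x_{i,a-1},\tilde x_{i,a})\times[\tilde y_{i,b-1},\tilde y_{i,b})
\]
are pairwise disjoint subsets of $Q_n$. The \emph{rounded data} consist of $t\le t_0$ and two weakly increasing sequences of length $t(r+1)$ in $\{0,s,\dots,ds\}$. There are $\binom{d+t(r+1)}d\le2^{d+t(r+1)}$ such sequences. Using $t_0+1\le e^{t_0}$ and $4<e^2$, the number of possible rounded data is at most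
\begin{equation}\label{eq:entropy}
(t_0+1)\,4^{d+t_0(r+1)}\le e^{t_0+2d+2t_0(r+1)}\le e^{(12r+12)\eta^{-1}\sqrt{n/m}}\le e^{24r\eta^{-1}\sqrt{n/m}} .
\end{equation}

\emph{Step 3: two regions.} A point of $B_i$ in cell $(a,b)$ is \emph{good} if it lies in $Z_{iab}$, and \emph{bad} otherwise. Its coordinates satisfy $x\ge x_{i,a-1}\ge\tilde x_{i,a-1}$ and $y\ge y_{i,b-1}\ge\tilde y_{i,b-1}$, so a bad point has $x\in[\tilde x_{i,a},x_{i,a})$ or $y\in[\tilde y_{i,b},y_{i,b})$. It therefore lies in one of the thin rectangles
\[
[\tilde x_{i,a},\tilde x_{i,a}+s)\times[\tilde y_{i,0},\tilde y_{i,r}+s),\qquad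
[\tilde x_{i,0},\tilde x_{i,r}+s)\times[\tilde y_{i,b},\tilde y_{i,b}+s).
\]
Let $V$ be the intersection of $Q_n$ with the union of these rectangles over all $i\le t$ and $1\le a,b\le r$. We have $\sum_i(\tilde y_{i,r}-\tilde y_{i,0})\le\sqrt n$ and $ts\le t_0\eta\sqrt m\le4\sqrt n$, so the rectangles of the first kind have total area at most $rs(\sqrt n+ts)\le5\eta\sqrt{mn}$. Exchanging the coordinates gives the same bound for the second kind. Hence $|V|\le10\eta\sqrt{mn}$.

For the good points, a large cell is limited by its capacity and a small cell by its area. Let $J$ be the set of triples $(i,a,b)$ with $(1+\eta)|Z_{iab}|<q_{ab}$, and let $U=\bigcup_JZ_{iab}$. Both $U$ and $V$ are determined by the rounded data.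

\emph{Step 4: the union bound.} Let $W\subseteq Q_n$ be a fixed measurable set, $\mu=|W|$, and $z=\eta\mu+\eta\sqrt{mn}$. Then $\mu\le z/\eta$, so $\mu+z/3\le4z/(3\eta)$, and Bernstein's inequality gives
\[
\Pr\bigl(N(W)\ge(1+\eta)|W|+\eta\sqrt{mn}\bigr)\le e^{-3\eta z/8}\le e^{-\eta^2\sqrt{mn}/3}.
\]
Let $\mathcal E_2$ be the event that this deviation occurs for $W=U$ or $W=V$ for some possible rounded data. Since $m\ge144r\eta^{-3}$, the exponent in \eqref{eq:entropy} is at most $\eta^2\sqrt{mn}/6$, and $\Pr(\mathcal E_2)\le2e^{-\eta^2\sqrt{mn}/6}$.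

\emph{Step 5: counting.} Suppose $\mathcal E_1$ and $\mathcal E_2$ fail. The number of bad points is at most $N(V)\le2\cdot10\eta\sqrt{mn}+\eta\sqrt{mn}=21\eta\sqrt{mn}$. The good points of the triples in $J$ number at most $N(U)\le\sum_J(1+\eta)|Z_{iab}|+\eta\sqrt{mn}$, and a triple outside $J$ has at most $q_{ab}$ good points. So the number of good points is at most
\[
\sum_{i,a,b}\min\bigl(q_{ab},(1+\eta)|Z_{iab}|\bigr)+\eta\sqrt{mn}.
\]
Write $|Z_{iab}|=w_{ia}h_{ib}$ with $w_{ia}=\tilde x_{i,a}-\tilde x_{i,a-1}$ and $h_{ib}=\tilde y_{i,b}-\tilde y_{i,b-1}$, and put $W_i=\sum_aw_{ia}$, $H_i=\sum_bh_{ib}$. By $q_{ab}\le mp_{ab}$ and the definition of $\Lambda(P)$ with $x_a=(1+\eta)w_{ia}/m$ and $y_b=h_{ib}$,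
\[
\sum_{a,b}\min\bigl(q_{ab},(1+\eta)w_{ia}h_{ib}\bigr)\le m\,\Lambda(P)\sqrt{(1+\eta)W_iH_i/m};
\]
if $W_iH_i=0$, both sides vanish. Since $\sum_iW_i\le\sqrt n$ and $\sum_iH_i\le\sqrt n$, the Cauchy--Schwarz inequality gives $\sum_i\sqrt{W_iH_i}\le\sqrt n$. Adding the good points, the bad points, and the small blocks,
\[
\ell\le\sqrt{mn}\,\bigl(\Lambda(P)\sqrt{1+\eta}+22\eta+4\sqrt{2\eta}\bigr).
\]
On $\mathcal E_1\cup\mathcal E_2$ we use $\ell\le n$; for fixed $m$, $n\Pr(\mathcal E_1\cup\mathcal E_2)\to0$ as $n\to\infty$. Hence $\overline\gamma(T_{P,m})/\sqrt m\le\Lambda(P)\sqrt{1+\eta}+22\eta+4\sqrt{2\eta}$ for all $m\ge m_0$. Let $m\to\infty$ and then $\eta\to0$.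
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
The limit $\gamma_m$ exists by Lemma~\ref{lem:limit}. Proposition~\ref{prop:A} with $P=(1)$ and $\Lambda(P)\le1$ gives $\limsup_m\gamma_m/\sqrt m\le1$, and Proposition~\ref{prop:easy}(iii) gives the matching lower bound. Together with $L(T_m)\sim m/e$ from Proposition~\ref{prop:easy}(ii), this yields $\gamma_m/\sqrt{L(T_m)}\to\sqrt e<2$. Each $T_m$ is proper by Lemma~\ref{lem:structure}.
\end{proof}

\section{Random templates}\label{sec:random}

By \eqref{eq:ratio}, it remains to find templates for which $\Lambda(P)e^{(1+I(P))/2}$ is close to $1$. We take a large matrix whose entries are proportional to independent copies $f_{ab}$ of a bounded random variable $f\ge0$ of mean $1$. The row and column sums are then nearly equal, so $I(P)\approx\mathbf Ef\log f$. In $\Lambda(P)$ the vectors $x,y$ may depend on the matrix, but they enter only through the level sets $\{(a,b):x_ay_b>u\}$. There are $e^{O(r\log r)}$ such sets against $r^2$ independent entries, so no choice of $x,y$ can follow the large entries. Hence $\sum\min(f_{ab},x_ay_b)\approx\sum G(x_ay_b)$,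 where
\[
G(\alpha)=\mathbf E\min(f,\alpha)=\int_0^\alpha\overline F(u)\,du,\qquad\overline F(u)=\Pr(f>u).
\]
If $G(\alpha)\le\varepsilon\sqrt\alpha$ for all $\alpha$, this leads to $\Lambda(P)\lesssim\varepsilon$.

Which $f$ is best for a given $\varepsilon\in(0,1)$? Always $G(\alpha)\le\min(\alpha,1)$, so $G\le G^*:=\min(\alpha,\varepsilon\sqrt\alpha,1)$. Writing $f\log f=\int_0^f(1+\log u)\,du$ gives $\mathbf Ef\log f=\int_0^\infty(1+\log u)G'(u)\,du$. Integration by parts shows that this exceeds the same integral for $G^*$ by $\int_0^\infty(G^*-G)(u)\,du/u\ge0$; the boundary terms vanish since $0\le G^*-G\le u$ near $0$ and $G^*=G=1$ for large $u$. So we choose $f$ with $G=G^*$.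

Let $f$ have the tail
\[
\overline F(u)=1\ \text{ on }[0,\varepsilon^2),\qquad\overline F(u)=\frac\varepsilon{2\sqrt u}\ \text{ on }[\varepsilon^2,\varepsilon^{-2}),\qquad\overline F(u)=0\ \text{ on }[\varepsilon^{-2},\infty).
\]
This function is nonincreasing and right-continuous, with jumps from $1$ to $\frac12$ at $\varepsilon^2$ and from $\varepsilon^2/2$ to $0$ at $\varepsilon^{-2}$, so it is the tail of a random variable with $\varepsilon^2\le f\le\varepsilon^{-2}$. Integrating, $G(\alpha)=\alpha$ for $\alpha\le\varepsilon^2$, $G(\alpha)=\varepsilon^2+\varepsilon(\sqrt\alpha-\varepsilon)=\varepsilon\sqrt\alpha$ for $\varepsilon^2\le\alpha\le\varepsilon^{-2}$, and $G(\alpha)=1$ for $\alpha\ge\varepsilon^{-2}$. Thus $\mathbf Ef=1$ and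
\begin{equation}\label{eq:G}
G(\alpha)\le\varepsilon\sqrt\alpha\qquad(\alpha\ge0).
\end{equation}
Since $\sqrt u\log u-\sqrt u$ is an antiderivative of $(1+\log u)/(2\sqrt u)$,
\begin{align*}
E_0:=\mathbf Ef\log f&=\varepsilon^2\log\varepsilon^2+\varepsilon\bigl[\sqrt u\log u-\sqrt u\bigr]_{\varepsilon^2}^{\varepsilon^{-2}}\\
&=2\varepsilon^2\log\varepsilon+(-2\log\varepsilon-1)-(2\varepsilon^2\log\varepsilon-\varepsilon^2)=-2\log\varepsilon-1+\varepsilon^2 .
\end{align*}
Also $E_0\ge0$, by Jensen's inequality for the convex function $u\log u$.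

\begin{proposition}\label{prop:C}
For every $\varepsilon\in(0,1)$ and $\xi>0$ there is a template $P$ with $\Lambda(P)\le\varepsilon+\xi$ and $I(P)\le-2\log\varepsilon-1+\varepsilon^2+\xi$.
\end{proposition}

\begin{proof}
Let $f_{ab}$, $1\le a,b\le r$, be independent copies of $f$, and fix $\xi_0\in(0,\frac12)$. Let $\mathcal Z_r$ be the family of sets $\{(a,b):x_ay_b>v\}$ with $x,y\in[0,\infty)^r$ and $v\ge0$. We claim that each of the following holds with probability tending to $1$ as $r\to\infty$.
\begin{enumerate}
\item[(1)] For all $u\ge0$ and $Z\in\mathcal Z_r$, $\#\{(a,b)\in Z:f_{ab}>u\}\le|Z|\,\overline F(u)+2\xi_0r^2$.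
\item[(2)] All sums $R^*_a=\sum_bf_{ab}$ and $C^*_b=\sum_af_{ab}$ lie in $[(1-\xi_0)r,(1+\xi_0)r]$.
\item[(3)] $\sum_{a,b}f_{ab}\log f_{ab}\le(E_0+\xi_0)r^2$.
\end{enumerate}
By Hoeffding's inequality and a union bound over the $2r$ sums, (2) fails with probability at most $4re^{-2\xi_0^2\varepsilon^4r}$. Statement (3) is the weak law of large numbers for the bounded variables $f_{ab}\log f_{ab}$.

For (1) we discretize both $Z$ and $u$. Order the indices $b$ by decreasing $y_b$; then for each $a$ the set $\{b:x_ay_b>v\}$ is an initial segment of this order. So $|\mathcal Z_r|\le r!\,(r+1)^r\le e^{2r\log(r+1)}$. The function $\overline F$ is constant on $[0,\varepsilon^2)$ and uniformly continuous on $[\varepsilon^2,\varepsilon^{-2})$, so there is a grid $0=u_0<u_1=\varepsilon^2<\dots<u_j=\varepsilon^{-2}$, independent of $r$, with $\overline F(u_i)-\overline F(u)\le\xi_0$ for $u\in[u_i,u_{i+1})$. For a fixed nonempty $Z$ and $i<j$, Hoeffding's inequality bounds the probability of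
\[
\#\{(a,b)\in Z:f_{ab}>u_i\}>|Z|\,\overline F(u_i)+\xi_0r^2
\]
by $e^{-2\xi_0^2r^4/|Z|}\le e^{-2\xi_0^2r^2}$. The probability that this happens for some $Z$ and $i$ is at most $j\,e^{2r\log(r+1)-2\xi_0^2r^2}\to0$. If it happens for none, then for $u\in[u_i,u_{i+1})$ the count in (1) is at most the count at $u_i$, hence at most $|Z|(\overline F(u)+\xi_0)+\xi_0r^2\le|Z|\overline F(u)+2\xi_0r^2$. For $u\ge\varepsilon^{-2}$ the count is $0$.

Fix $r$ and a matrix $(f_{ab})$ satisfying (1)--(3). Let $S=\sum f_{ab}$, which lies in $[(1-\xi_0)r^2,(1+\xi_0)r^2]$ by (2), and put $p_{ab}=f_{ab}/S$.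

\emph{Bound on $\Lambda(P)$.} Let $x,y\in[0,\infty)^r$ and $Z_u=\{(a,b):x_ay_b>u\}$. Since $\min(f_{ab},x_ay_b)$ is the measure of the set of $u\ge0$ with $u<f_{ab}$ and $u<x_ay_b$, property (1) gives
\[
\sum_{a,b}\min(f_{ab},x_ay_b)=\int_0^{\varepsilon^{-2}}\#\{(a,b)\in Z_u:f_{ab}>u\}\,du\le\int_0^\infty|Z_u|\,\overline F(u)\,du+2\xi_0\varepsilon^{-2}r^2 .
\]
The last integral equals $\sum_{a,b}G(x_ay_b)$. By \eqref{eq:G} and the Cauchy--Schwarz inequality it is at most $\varepsilon\sum_a\sqrt{x_a}\sum_b\sqrt{y_b}\le\varepsilon r\sqrt{XY}$. The error term is not small relative to $r\sqrt{XY}$ when $XY$ is small, but then a trivial bound is enough. If $\sqrt{XY}\le\varepsilon r$, the left side is at most $\sum x_ay_b=XY\le\varepsilon r\sqrt{XY}$. If $\sqrt{XY}>\varepsilon r$, then $r^2\le\varepsilon^{-1}r\sqrt{XY}$. In both cases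
\[
\sum_{a,b}\min(f_{ab},x_ay_b)\le(\varepsilon+2\xi_0\varepsilon^{-3})\,r\sqrt{XY}.
\]
Apply this with $Sx$ in place of $x$ and use $\min(p_{ab},x_ay_b)=S^{-1}\min(f_{ab},Sx_ay_b)$:
\[
\Lambda(P)\le(\varepsilon+2\xi_0\varepsilon^{-3})\,rS^{-1/2}\le(\varepsilon+2\xi_0\varepsilon^{-3})(1-\xi_0)^{-1/2}.
\]

\emph{Bound on $I(P)$.} By (2),
\[
\frac{p_{ab}}{R_aC_b}=\frac{f_{ab}S}{R^*_aC^*_b}\le f_{ab}\,\frac{1+\xi_0}{(1-\xi_0)^2}.
\]
Take logarithms, multiply by $p_{ab}$, and sum. By (3), $S\ge(1-\xi_0)r^2$, and $E_0+\xi_0>0$,
\[
I(P)\le\frac1S\sum_{a,b}f_{ab}\log f_{ab}+\log\frac{1+\xi_0}{(1-\xi_0)^2}\le\frac{E_0+\xi_0}{1-\xi_0}+\log\frac{1+\xi_0}{(1-\xi_0)^2}.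
\]
The two bounds tend to $\varepsilon$ and $E_0$ as $\xi_0\to0$, so a small enough $\xi_0$ gives the proposition.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(c)]
For $P$ as in Proposition~\ref{prop:C},
\[
\Lambda(P)\,e^{(1+I(P))/2}\le(\varepsilon+\xi)\exp\Bigl(\frac{-2\log\varepsilon+\varepsilon^2+\xi}2\Bigr)=\Bigl(1+\frac\xi\varepsilon\Bigr)e^{(\varepsilon^2+\xi)/2}.
\]
Given $\eta>0$, choose $\varepsilon$ with $e^{\varepsilon^2/2}<1+\eta$, and then $\xi$ so small that the right side is less than $1+\eta$. By \eqref{eq:ratio}, $\overline\gamma(T_{P,m})\le(1+\eta)\sqrt{L(T_{P,m})}$ for all large $m$. The set $T=T_{P,m}$ is finite and proper by Lemma~\ref{lem:structure}, and the limit exists by Lemma~\ref{lem:limit}.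
\end{proof}

As $\varepsilon$ runs from $1$ to $0$, the bound $e^{\varepsilon^2/2}$ decreases from the value $\sqrt e$ of the uniform templates in Example~\ref{ex:templates}(1) to $1$.

\begin{thebibliography}{1}

\bibitem{variations}
\emph{Variations on Hammersley's interacting particle process},
\texttt{https://core.ac.uk/download/474911172.pdf}.

\end{thebibliography}
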